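\title{The truth-table and weak truth-table degrees are not elementarily equivalent}

\begin{abstract}
We show that the partial order of truth-table degrees and the partial order of weak truth-table degrees of subsets of $\mathbb N$ do not satisfy the same first-order sentences. Two formulas in the language $\{\le\}$ have the same meaning in both structures. The first says that the minimal covers of a degree are bounded, and it defines highness. The second defines weak truth-table reducibility on pairs of degrees whose join is not high. In the weak truth-table degrees this relation is the order itself, and in the truth-table degrees it properly extends the order.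
\end{abstract}

\section{Introduction}

\subsection{The problem}

Let $A,B\subseteq\mathbb N$. A Turing reduction of $A$ to $B$ is an oracle machine that decides membership in $A$ when its queries are answered according to $B$. It may read as much of $B$ as it likes, and nothing is required of it when the oracle is not $B$. Two reducibilities restrict this freedom.

\begin{itemize}
\item $A\le_{wtt}B$ ($A$ is \emph{weak truth-table reducible} to $B$) if $A=\varphi_e^B$ for a Turing reduction $\varphi_e$ whose use on input $x$, that is, the part of the oracle that it queries, is bounded by $f(x)$ for some recursive function $f$.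
\item $A\le_{tt}B$ ($A$ is \emph{truth-table reducible} to $B$) if a recursive function computes from $x$ a \emph{truth-table condition}, that is, a finite list $y_1,\dots,y_k$ of numbers and a Boolean function $\alpha:\{0,1\}^k\to\{0,1\}$, such that $x\in A\iff\alpha(B(y_1),\dots,B(y_k))=1$.
\end{itemize}

A truth-table reduction queries only $y_1,\dots,y_k$, so $A\le_{tt}B$ implies $A\le_{wtt}B$. Both kinds of reduction announce in advance how far they will read. The difference is that a truth-table reduction has an answer ready for every pattern of oracle bits, whereas a weak truth-table reduction may run forever on the patterns that do not occur in $B$.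

For $r\in\{tt,wtt\}$ let $D_r$ be the set of $r$-degrees, the equivalence classes of subsets of $\mathbb N$ under the relation ``$A\le_rB$ and $B\le_rA$'', partially ordered by the relation $\le$ induced by $\le_r$. We regard $D_r$ as a structure for the first-order language with the single binary relation $\le$. It is known that the structures $D_1$, $D_m$, $D_{tt}$, $D_{wtt}$ and $D$ of the one-one, many-one, truth-table, weak truth-table and Turing degrees are pairwise not elementarily equivalent, except possibly for the pair $D_{tt}$, $D_{wtt}$. The remaining question is posed in \cite{problem}: \emph{do $D_{tt}$ and $D_{wtt}$ satisfy exactly the same first-order sentences?}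

The other pairs suggest the answer no. But a sentence about $\le$ cannot mention what a machine does on a wrong oracle, and this is all that separates the two reducibilities. Our approach is to find formulas that have the \emph{same} meaning in the two structures, and among them one that defines $\le_{wtt}$ on enough pairs. Then $D_{wtt}$ sees that this formula agrees with its order, and $D_{tt}$ sees that it does not.

\subsection{Results}

``Recursive function'' means total recursive function. A function $f$ \emph{dominates} $g$ if $f(n)\ge g(n)$ for all but finitely many $n$. A set $A$ is \emph{high} if some function $f\le_TA$ dominates every recursive function.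

In $D_r$, a lower case letter denotes the $r$-degree of the set named by the corresponding capital. The least upper bound of $a$ and $b$ exists and is $a\vee b=\deg_r(A\oplus B)$; it is definable from $\le$, so we may use $\vee$ in formulas. A degree $m$ is a \emph{minimal cover} of $a$ if $a<m$ and no $c$ satisfies $a<c<m$. Let
\begin{align*}
H(a):&\quad \exists z\,\forall m\,(m\text{ is a minimal cover of }a\rightarrow m\le z),\\
\Lambda(x,y):&\quad \forall b\,\bigl(\neg H(b)\rightarrow\exists p\,(x\le y\vee p\ \wedge\ \neg H(b\vee p))\bigr),\\
\sigma:&\quad \exists x\,\exists y\,\exists z\,\bigl(x\le z\wedge y\le z\wedge\neg H(z)\wedge x\not\le y\wedge\Lambda(x,y)\bigr).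
\end{align*}

\begin{theorem}\label{thm:main}
$D_{tt}\models\sigma$ and $D_{wtt}\models\neg\sigma$. Hence $D_{tt}$ and $D_{wtt}$ are not elementarily equivalent.
\end{theorem}

\begin{theorem}\label{thm:def}
Let $r\in\{tt,wtt\}$.
\begin{enumerate}
\item[(a)] $D_r\models H(a)$ if and only if $A$ is high.
\item[(b)] If $X\oplus Y$ is not high, then $D_r\models\Lambda(x,y)$ if and only if $X\le_{wtt}Y$.
\end{enumerate}
\end{theorem}

These theorems concern the degrees of all subsets of $\mathbb N$. Nothing is claimed about substructures such as the arithmetical degrees.

\subsection{Where $\Lambda$ comes from}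

Suppose $X\le_{wtt}Y$. To become a truth-table reduction, the reduction needs some answer on each oracle pattern on which it diverges. A second oracle $P$ can supply these answers if it contains a total extension of every $\{0,1\}$-valued partial recursive function, and then $X\le_{tt}Y\oplus P$. Such a $P$ has nothing to do with $X$ and can be chosen weak. So one tries to express $X\le_{wtt}Y$ by ``$x\le y\vee p$ for some weak $p$''.

The notion of weakness has to be definable in both structures, and Theorem~\ref{thm:def}(a) provides one: not being high. But ``$P$ is not high'' alone is useless, because for non-high $X$ the choice $P=X$ always works. The formula $\Lambda$ therefore asks for more: for every non-high $B$ there must be a $P$ that is weak \emph{relative to} $B$, in that $B\oplus P$ is still not high. (The premise $\neg H(b)$ is needed, since $B\oplus P$ is high whenever $B$ is.) If $X\le_{wtt}Y$, a suitable $P$ exists for each $B$ (Proposition~\ref{prop:close}). If $X\not\le_{wtt}Y$, then any $P$ with $X\le_{wtt}Y\oplus P$ must carry real information about $X$, and the main step of the paper, Proposition~\ref{prop:maze}, builds a single non-high $B$ that becomes high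 when joined with any such $P$.

Section~\ref{sec:prelim} fixes conventions and proves Martin's characterization of highness. Section~\ref{sec:gap} gives a non-high pair with $X\le_{wtt}Y$ and $X\not\le_{tt}Y$, and shows how $P$ closes all such gaps. Section~\ref{sec:covers} proves Theorem~\ref{thm:def}(a), Section~\ref{sec:maze} builds $B$, and Section~\ref{sec:proofs} assembles the proofs.

\section{Preliminaries}\label{sec:prelim}

\subsection{Notation and standard facts}

We identify a set $A\subseteq\mathbb N$ with its characteristic sequence in $2^\omega$; $A\restriction n$ is the string of its first $n$ bits. We write $2^L$ for the set of binary strings of length $L$, $|\tau|$ for length, $\rho\subseteq\tau$ when $\tau$ extends $\rho$ (possibly $\tau=\rho$), and juxtaposition for concatenation. Two strings are \emph{compatible} if one extends the other. A \emph{tree} is a set $T\subseteq2^{<\omega}$ closed under initial segments, and $[T]$ is the set of $M\in2^\omega$ all of whose initial segments lie in $T$. Strings and other finite objects are coded by numbers through fixed recursive bijections. The join is $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$.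

Let $\varphi_0,\varphi_1,\dots$ be the standard list of oracle machines (\emph{functionals}); $\varphi_e$ without a superscript is the $e$-th partial recursive function, $\varphi_{e,s}$ is the result of running it for $s$ steps, and $\downarrow$, $\uparrow$ denote convergence and divergence. By convention, in $s$ steps a machine queries only numbers $<s$ and outputs only numbers $\le s$. With a string $\tau$ as oracle, a computation diverges if it queries a number $\ge|\tau|$; thus $\Phi^A(n)\downarrow$ if and only if $\Phi^{A\restriction l}(n)\downarrow$ for some $l$. The \emph{jump} of $A$ is $A'=\{m:\varphi_m^A(m)\downarrow\}$. We write $A\le_mB$ if $n\in A\iff h(n)\in B$ for a recursive $h$; this implies $A\le_{tt}B$. We use the following textbook facts.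

\begin{enumerate}
\item[(F1)] (Parameters.) For each partial recursive $\psi(x,w)$ there is a recursive $h$ with $\varphi_{h(x)}(w)\simeq\psi(x,w)$, where $\simeq$ means that both sides diverge or both converge to the same value.
\item[(F2)] (Jump.) A set is r.e.\ in $A$, that is, $\Sigma^0_1(A)$, if and only if it is $\le_mA'$. Also $A'\not\le_TA$.
\item[(F3)] (Two quantifiers.) $C\le_TA'$ if and only if $C$ is both $\Sigma^0_2(A)$ and $\Pi^0_2(A)$, if and only if $C(e)=\lim_sg(e,s)$ for some $\{0,1\}$-valued $g\le_TA$. The set $\mathrm{Tot}=\{e:\varphi_e\text{ is total}\}$ is $\Pi^0_2$-complete, so $\mathrm{Tot}\equiv_T\emptyset''$.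
\item[(F4)] (Compactness.) If $T$ is an infinite tree, then $[T]\ne\emptyset$. If $T_0\supseteq T_1\supseteq\cdots$ are infinite trees, then $\bigcap_s[T_s]\ne\emptyset$.
\end{enumerate}

\subsection{One description of both reducibilities}

Most arguments below treat $tt$ and $wtt$ together. For $r\in\{tt,wtt\}$, an \emph{$r$-functional} is a pair $(\Phi,u)$ of a functional $\Phi$ and a strictly increasing recursive function $u$ such that, for every oracle $C$ and every $n$, the computation $\Phi^C(n)$ queries only numbers below $u(n)$ and has output in $\{0,1\}$ if it halts; if $r=tt$, it must also halt for every $C$ and $n$. There are countably many $r$-functionals.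

\begin{lemma}\label{lem:functional}
$A\le_rB$ if and only if $A=\Phi^B$ for some $r$-functional $(\Phi,u)$.
\end{lemma}

\begin{proof}
Let $r=wtt$. Given a reduction with use bounded by $f$, take a strictly increasing recursive $u>f$ and make the machine loop whenever it is about to query a number $\ge u(n)$ or to give an output outside $\{0,1\}$. With oracle $B$ this never happens. The converse holds by definition. Let $r=tt$. Given a truth-table reduction, let $\Phi$ compute the condition, query $y_1,\dots,y_k$ and evaluate $\alpha$, and take $u(n)$ above all the $y_i$. Conversely, given $(\Phi,u)$, use the list $0,\dots,u(n)-1$ and the function $\alpha(\tau)=\Phi^\tau(n)$, whose table is found by running $\Phi$ on all $\tau\in2^{u(n)}$.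
\end{proof}

Composing $r$-functionals with bounds $u$ and $v$ gives an $r$-functional with bound $v\circ u$, so $\le_r$ is transitive. If $A,B\le_rC$, then $A\oplus B\le_rC$ by running one of the two functionals according to the parity of the input, so $A\oplus B$ is a least upper bound. When the oracle is a join, queries to either half are below $u(n)$.

\emph{Defaults.} Several reductions below are assembled from given $r$-functionals and from searches through finite sets, with all queries and all search ranges bounded recursively in the input. For $r=wtt$, such a procedure is a reduction as soon as it halts with the right answer on the true oracle. For $r=tt$, the given functionals halt on every oracle, so the only thing that can go wrong on a wrong oracle is that a search finds nothing. We then let the procedure continue with a default value, say the first element of the set searched. It now halts on every oracle, its behavior on the true oracle is unchanged, and Lemma~\ref{lem:functional} applies. This is what ``with defaults'' means below.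

\begin{remark}\label{rem:time}
$A\le_{tt}B$ if and only if $A=\Phi^B$ for a functional whose running time with oracle $B$ is bounded by a recursive function $t$. For a $tt$-functional, take the maximal running time over all $\tau\in2^{u(n)}$; conversely, stop $\Phi$ after $t(n)$ steps and output $0$ if it has not given an answer in $\{0,1\}$. So $\le_{wtt}$ bounds the use and $\le_{tt}$ bounds the time. In particular, if every function $\le_TB$ is dominated by a recursive function, then $A\le_TB$ implies $A\le_{tt}B$. This is why growth rates of functions enter the problem.
\end{remark}

\subsection{High sets}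

If $A$ is high and $A\le_TB$, then $B$ is high; so highness depends only on the $r$-degree, and every set $\le_T$ a non-high set is non-high. A set $A$ is non-high exactly when for each $S\le_TA$ there is a recursive $h$ with $h(k)>S(k)$ for infinitely many $k$. The empty set is not high, since a recursive $f$ does not dominate $f+1$. The set $\emptyset'$ is high: the function
\begin{equation}\label{eq:F}
F(j)=\max\bigl(\{0\}\cup\{\varphi_e(i):e,i\le j,\ \varphi_e(i)\downarrow\}\bigr)
\end{equation}
is recursive in $\emptyset'$, and $F(j)\ge\varphi_e(j)$ for $j\ge e$ when $\varphi_e$ is total. We use domination to prove that a set is high, and the following theorem to prove that a set is not.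

\begin{theorem}[Martin]\label{thm:martin}
$A$ is high if and only if $\emptyset''\le_TA'$.
\end{theorem}

\begin{proof}
Let $f\le_TA$ dominate all recursive functions. If $\varphi_e$ is total, its running time is a recursive function, hence is bounded everywhere by $f+c$ for some constant $c$. Therefore
\[
e\in\mathrm{Tot}\iff\exists c\,\forall n\ \varphi_{e,f(n)+c}(n)\downarrow .
\]
So $\mathrm{Tot}$ is $\Sigma^0_2(A)$. It is also $\Pi^0_2$, and (F3) gives $\emptyset''\equiv_T\mathrm{Tot}\le_TA'$.

Conversely, let $\mathrm{Tot}\le_TA'$, and by (F3) take $g\le_TA$ with $\lim_sg(e,s)=\mathrm{Tot}(e)$. Given $n$, search for each $e\le n$ for the least $t\ge n$ with $\varphi_{e,t}(n)\downarrow$ or $g(e,t)=0$. It exists, because either $\varphi_e$ is total or $g(e,t)=0$ for all large $t$. Let $f(n)$ be the maximum of $0$ and those values $\varphi_e(n)$, $e\le n$, for which the search ended with $\varphi_{e,t}(n)\downarrow$. Then $f\le_TA$. If $\varphi_e$ is total and $n\ge e$ is so large that $g(e,t)=1$ for all $t\ge n$, then the search for $e$ can only end with convergence, so $f(n)\ge\varphi_e(n)$.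
\end{proof}

\section{The gap between $\le_{tt}$ and $\le_{wtt}$, and how to close it}\label{sec:gap}

One partial function produces the gap and also closes it. Let
\[
\theta(e)=\begin{cases}1&\text{if }\varphi_e(e)\downarrow=0,\\0&\text{if }\varphi_e(e)\downarrow>0,\end{cases}
\]
and let $\theta(e)\uparrow$ if $\varphi_e(e)\uparrow$. This is a $\{0,1\}$-valued partial recursive function with domain $\emptyset'$, and $\theta(e)\ne\varphi_e(e)$ whenever $\varphi_e(e)\downarrow$.

\begin{lemma}\label{lem:theta}
\begin{enumerate}
\item[(a)] If $t$ is recursive and $n_0\in\mathbb N$, there is $n\ge n_0$ in $\operatorname{dom}\theta$ with $t(n)\ne\theta(n)$.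
\item[(b)] If $\psi$ is a $\{0,1\}$-valued partial recursive function, there is a recursive $h$ such that $\psi(x)\downarrow$ implies $\theta(h(x))\downarrow=\psi(x)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Otherwise, changing the values of $t$ below $n_0$ gives a total $\varphi_i$ that extends $\theta$. Then $\varphi_i(i)\downarrow$, so $\theta(i)\downarrow$ and $\varphi_i(i)=\theta(i)\ne\varphi_i(i)$.

(b) By (F1) take a recursive $h$ with $\varphi_{h(x)}(w)\simeq1-\psi(x)$ for all $w$. If $\psi(x)\downarrow$, then $\varphi_{h(x)}(h(x))=1-\psi(x)\in\{0,1\}$, and so $\theta(h(x))=\psi(x)$.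
\end{proof}

\subsection{A non-high pair in the gap}

For $Y\subseteq\operatorname{dom}\theta$ put $X=\{n\in Y:\theta(n)=1\}$. Then $X\le_{wtt}Y$ with the single query $n$: if $n\notin Y$ output $0$, and if $n\in Y$ compute $\theta(n)$, which converges. This reduction diverges when a wrong oracle answers yes for some $n\notin\operatorname{dom}\theta$. That does not yet exclude another, total reduction: for $Y=\operatorname{dom}\theta=\emptyset'$ the set $X$ is r.e., so $X\le_mY$ by (F2). We must choose $Y$ so sparse that it gives no other access to $\theta$.

\begin{proposition}\label{prop:gap}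
There are $X,Y$ with $X\le_{wtt}Y$, $X\not\le_{tt}Y$ and $X\oplus Y$ not high.
\end{proposition}

\begin{proof}
Let $R$ be the set of strings $\tau$ such that $\tau(n)=1$ implies $n\in\operatorname{dom}\theta$. It is an r.e.\ tree, closed under appending $0$. Using the oracle $\emptyset'$ we build an increasing sequence of strings in $R$ with union $Y$, and we define $X$ from $Y$ as above. Start with the empty string. Stage $s$ has three steps; in each, $\tau$ is the current string. We read every number as the code of a truth-table condition.

(i) \emph{Defeat $\varphi_s$ as a truth-table reduction.} Search for $n\ge|\tau|$ such that either $\varphi_s(n)\uparrow$, or $\varphi_s(n)\downarrow$, $n\in\operatorname{dom}\theta$ and the value $t(n)$ of the condition $\varphi_s(n)$ on the set $\tau0^{n-|\tau|}10^\omega$ differs from $\theta(n)$. The oracle $\emptyset'$ decides this for each $n$. The search ends: if $\varphi_s(n)\downarrow$ for all $n\ge|\tau|$, then $t$, extended by $0$ below $|\tau|$, is recursive, and Lemma~\ref{lem:theta}(a) applies. In the first case keep $\tau$. In the second, pass to $\tau0^{n-|\tau|}10^k\in R$ with $k$ so large that the length exceeds all numbers listed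 in the condition $\varphi_s(n)$.

(ii) \emph{Decide whether $s\in Y'$.} Ask $\emptyset'$ whether some $\tau'\supseteq\tau$ in $R$ has $\varphi_s^{\tau'}(s)\downarrow$; this is a $\Sigma^0_1$ question because $R$ is r.e. If so, pass to the first such $\tau'$ found. If not, keep $\tau$.

(iii) Append a $0$.

All initial segments of $Y$ are in $R$, so $Y\subseteq\operatorname{dom}\theta$ and $X\le_{wtt}Y$. If $\varphi_s$ is total, step (i) of stage $s$ gives $n\in Y$ with $X(n)=\theta(n)\ne t(n)$, and $t(n)$ is the value of the condition $\varphi_s(n)$ on $Y$. Hence $X\not\le_{tt}Y$. If the answer in step (ii) is yes, then $s\in Y'$. If it is no, then $s\notin Y'$, since otherwise a long initial segment of $Y$ would be a $\tau'$ as in the question. So $Y'\le_T\emptyset'$. As $\emptyset''\not\le_T\emptyset'$ by (F2), $Y$ is not high by Theorem~\ref{thm:martin}, and neither is $X\oplus Y\le_TY$.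
\end{proof}

\subsection{Closing the gap without creating highness}

By Lemma~\ref{lem:theta}(b), a total extension $P\in2^\omega$ of $\theta$ answers for every $\{0,1\}$-valued partial recursive function. These extensions are the paths of a recursive tree, and such a tree has paths that add no fast-growing functions to a given $B$.

\begin{lemma}[Jockusch--Soare]\label{lem:js}
Let $B$ be a set and $T\le_TB$ an infinite tree. There is $P\in[T]$ such that every $f\le_TB\oplus P$ is dominated by some $g\le_TB$.
\end{lemma}

\begin{proof}
We define infinite trees $T=T_0\supseteq T_1\supseteq\cdots$, each recursive in $B$. Given $T_e$, let $T_e^n$ be the set of $\tau\in T_e$ such that $\varphi_e^{B\oplus\tau}(n)$ does not halt within $|\tau|$ steps; here $\tau$ answers the queries to the second half of the oracle. Each $T_e^n$ is a tree recursive in $B$. If some $T_e^n$ is infinite, let $T_{e+1}$ be one such; then $\varphi_e^{B\oplus P}(n)\uparrow$ for all $P\in[T_{e+1}]$. Otherwise let $T_{e+1}=T_e$. In this case, given $n$, the oracle $B$ finds an $L$ with $T_e^n\cap2^L=\emptyset$; then $\varphi_e^{B\oplus\tau}(n)\downarrow$ for all $\tau\in T_e\cap2^L$, and we let $g_e(n)$ be the largest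 of these values. So $g_e\le_TB$, and $\varphi_e^{B\oplus P}(n)\le g_e(n)$ for all $P\in[T_e]$ and all $n$. By (F4) take $P\in\bigcap_e[T_e]$. If $f=\varphi_e^{B\oplus P}$ is total, the second case occurred for $e$, and $f\le g_e$.
\end{proof}

\begin{proposition}\label{prop:close}
Let $X\le_{wtt}Y$ and let $B$ be non-high. There is $P$ with $X\le_{tt}Y\oplus P$ and $B\oplus P$ non-high.
\end{proposition}

\begin{proof}
Let $T$ be the set of $\tau$ such that $\tau(e)=\theta(e)$ for every $e<|\tau|$ for which $\theta(e)$ converges within $|\tau|$ steps. This is an infinite recursive tree, and $[T]$ is the set of total $\{0,1\}$-valued extensions of $\theta$. Take $P\in[T]$ as in Lemma~\ref{lem:js}. If $B\oplus P$ were high, some $f\le_TB\oplus P$ would dominate all recursive functions, and so would some $g\le_TB$, although $B$ is not high.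

Let $X=\Phi^Y$ with $(\Phi,u)$ a $wtt$-functional. Apply Lemma~\ref{lem:theta}(b) to $\psi(\tau,n)\simeq\Phi^\tau(n)$. Since $\psi(Y\restriction u(n),n)\downarrow=X(n)$ and $P$ extends $\theta$,
\[
X(n)=P\bigl(h(Y\restriction u(n),n)\bigr).
\]
This is a truth-table reduction to $Y\oplus P$: list the bits of $Y$ below $u(n)$ and the bits $P(h(\tau,n))$ for all $\tau\in2^{u(n)}$, and output the bit of $P$ selected by the bits of $Y$.
\end{proof}

The recursive bound $u$ is used in the last sentence, to list in advance the finitely many places where $P$ may be read.

\section{Minimal covers and highness}\label{sec:covers}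

Fix $r\in\{tt,wtt\}$. We prove Theorem~\ref{thm:def}(a). A degree has only countably many predecessors, and countably many sets $B_0,B_1,\dots$ are all $\le_m$ the set of codes of pairs $(i,n)$ with $n\in B_i$. So $H(a)$ says that $a$ has at most countably many minimal covers.

\subsection{Above a high set: delaying information}

Let $A\le_rB$. To find a degree strictly between, spread the bits of $B$ out, placing $B(n)$ at position $g(n)$ for a function $g\le_TA$. A Turing reduction with access to $A$ loses nothing. A reduction with recursively bounded use does: if $g$ dominates the bound, then on input $n$ it sees only the bits $B(m)$ with $m<n$.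

\begin{proposition}\label{prop:between}
Let $A$ be high, $A\le_rB$ and $B\not\le_TA$. There is $C$ with $A<_rC<_rB$.
\end{proposition}

\begin{proof}
The spread-out set has to be $\le_rA\oplus B$, so we need a dominating $g$ whose graph is $tt$-reducible to $A$ with small use. Running times give one. Let $f=\varphi_i^A$ dominate all recursive functions, let $t(k)$ be the running time of $\varphi_i^A(k)$, and put
\[
g(n)=n+\sum_{k\le n}(t(k)+1).
\]
Then $g\le_TA$ is strictly increasing, $g(n)\ge n$, and $g(n)\ge t(n)\ge f(n)$, so $g$ dominates all recursive functions. If $g(n)=y$, then $n\le y$ and $t(k)<y$ for all $k\le n$. To decide ``$g(n)=y$'', check that $n\le y$ and simulate each $\varphi_i^A(k)$, $k\le n$, for $y$ steps, which queries only $A\restriction y$; answer no if one of them has not halted, and otherwise compare $n+\sum_{k\le n}(t(k)+1)$ with $y$. This test halts on every oracle and uses only $A\restriction y$.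

Let $B^g=\{g(n):n\in B\}$ and $C=A\oplus B^g$. Since $y\in B^g\iff\exists n\le y\,(g(n)=y\wedge n\in B)$, we have $B^g\le_{tt}A\oplus B$, and so $A\le_rC\le_rA\oplus B\le_rB$.

If $C\le_rA$, then $B^g\le_TA$, and $B(n)=B^g(g(n))$ gives $B\le_TA$, contrary to hypothesis. So $A<_rC$.

Suppose $B\le_rC$, say $B=\Phi^{A\oplus B^g}$ with bound $u$. Take $n_0$ with $g(n)\ge u(n)$ for all $n\ge n_0$. Let $n\ge n_0$ and $y<u(n)$. If $g(m)=y$, then $g(m)<u(n)\le g(n)$, so $m<n$. Hence
\[
y\in B^g\iff\exists m<n\,(g(m)=y\wedge m\in B)\qquad(y<u(n)),
\]
and $B^g\restriction u(n)$, and then $B(n)$, are computed from $A\restriction u(n)$ and $B\restriction n$. Starting from the fixed string $B\restriction n_0$, the oracle $A$ computes $B(n_0),B(n_0+1),\dots$ in turn. This contradicts $B\not\le_TA$. So $C<_rB$.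
\end{proof}

\begin{proposition}\label{prop:highH}
If $A$ is high, then $D_r\models H(a)$.
\end{proposition}

\begin{proof}
If $b$ is a minimal cover of $a$, then $B\le_TA$ by Proposition~\ref{prop:between}. So $B$ is r.e.\ in $A$, and $B\le_mA'$ by (F2). Thus $z=\deg_r(A')$ bounds all minimal covers of $a$.
\end{proof}

\subsection{Above a non-high set: splitting trees}

For non-high $A$ we must find, for any $Z$, a minimal cover $A\oplus M$ of $A$ that is not below $Z$. We obtain $M$ as a path through a decreasing sequence of trees. An \emph{$A$-tree} is a nonempty tree $T\le_rA$ in which every node has two incompatible extensions. In an $A$-tree every node has extensions of every larger length, and $T\cap2^L$ is computed from $A$ with queries bounded recursively in $L$. If $\tau\in T$, the set $T_\tau$ of nodes of $T$ compatible with $\tau$ is again an $A$-tree, and every $M\in[T_\tau]$ extends $\tau$.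

Let $(\Phi,u)$ be an $r$-functional. We want a subtree on which $\Phi^{A\oplus M}$ either does not depend on $M$ or determines $M$. For the latter we make the subtree branch only at pairs of nodes that already give different outputs. For $|\tau|\ge u(n)$ let $\Phi^A(\tau;n)$ be the result of $\Phi^{A\oplus M}(n)$ for $M\supseteq\tau$; it depends only on $\tau\restriction u(n)$.

Take first $A=\emptyset$ and suppose that $\Phi$ converges along $T$ and that such pairs exist above every node. Then one searches above the root for a pair, above each of its two members for further pairs, and so on, level by level. The heights of the levels form a recursive sequence, so the subtree is recursive, and $M$ is recovered from $\Phi^{\emptyset\oplus M}$ with recursively bounded use. For general $A$ the same search is only recursive in $A$. The height $S(k)$ needed to split all nodes of length $k$ may outgrow every recursive function, and then neither the subtree nor the recovery of $M$ has bounded use. If $A$ is not high, some recursive $h$ catches $S$ infinitely often. We search only up to height $h(k)$, and if this fails we advance one level and try again.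

\begin{lemma}[Tree Lemma]\label{lem:tree}
Let $A$ be non-high, $T$ an $A$-tree and $(\Phi,u)$ an $r$-functional. There is an $A$-tree $T'\subseteq T$ with one of the following properties.
\begin{enumerate}
\item[(0)] For all $M\in[T']$, $\Phi^{A\oplus M}$ is not total.
\item[(1)] There is $C\le_rA$ with $\Phi^{A\oplus M}=C$ for all $M\in[T']$.
\item[(2)] For all $M\in[T']$, $\Phi^{A\oplus M}$ is total and $M\le_rA\oplus\Phi^{A\oplus M}$.
\end{enumerate}
\end{lemma}

\begin{proof}
\emph{Divergence.} If $\Phi^A(\tau;n)\uparrow$ for some $n$ and some $\tau\in T$ with $|\tau|=u(n)$, then $T'=T_\tau$ satisfies (0). Assume from now on that this does not happen. Then $\Phi^A(\tau;n)\downarrow$ whenever $\tau\in T$ and $|\tau|\ge u(n)$, and $\Phi^{A\oplus M}$ is total for $M\in[T]$. For $\tau\in T$ let $\Phi^A(\tau)$ be the string of the values $\Phi^A(\tau;n)$ for all $n$ with $u(n)\le|\tau|$. Its length depends only on $|\tau|$ and is at most $|\tau|+1$, since $u(n)\ge n$; it is computed from $A\restriction|\tau|$; and $\tau\subseteq\tau'$ implies $\Phi^A(\tau)\subseteq\Phi^A(\tau')$. A \emph{splitting of $\rho$ at height $L$} is a pair $\tau_0,\tau_1\in T\cap2^L$ of extensions of $\rho$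 with $\Phi^A(\tau_0)\ne\Phi^A(\tau_1)$. Extending $\tau_0$ and $\tau_1$ inside $T$ gives a splitting of $\rho$ at every larger height.

\emph{No splitting.} Suppose some $\rho\in T$ has no splitting at any height. Let $T'=T_\rho$ and $C(n)=\Phi^A(\tau;n)$, where $\tau$ is the leftmost node of $T'$ of length $L=\max(u(n),|\rho|)$. Then $C\le_rA$, with defaults. If $M\in[T']$, then $M\restriction L$ and $\tau$ do not form a splitting of $\rho$, so $\Phi^{A\oplus M}(n)=C(n)$. Thus (1) holds.

\emph{Splittings everywhere.} Now every $\rho\in T$ has a splitting. Let $S(k)$ be the least $L>k$ such that every $\rho\in T\cap2^k$ has a splitting at height $L$. Then $S$ is total and $S\le_TA$. As $A$ is not high, there is a recursive $h$ with $h(k)\ge S(k)$ for infinitely many $k$, and we may assume $h(k)>k$ for all $k$. Define heights $k_0<k_1<\cdots$ and finite sets $N_i\subseteq T\cap2^{k_i}$. Let $k_0=0$ and let $N_0$ consist of the empty string. Given $k_i$ and $N_i$: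
\begin{itemize}
\item (\emph{split}) if every $\rho\in N_i$ has a splitting at height $h(k_i)$, let $k_{i+1}=h(k_i)$ and let $N_{i+1}$ consist of the members of the lexicographically least such splitting for each $\rho\in N_i$;
\item (\emph{wait}) otherwise let $k_{i+1}=k_i+1$ and let $N_{i+1}$ consist of the leftmost extension in $T\cap2^{k_i+1}$ of each $\rho\in N_i$.
\end{itemize}
Let $T'$ be the set of initial segments of members of $\bigcup_iN_i$. Then $T'\subseteq T$. Every member of $N_{i+1}$ extends a member of $N_i$ and every member of $N_i$ has an extension in $N_{i+1}$, so $T'\cap2^{k_i}=N_i$, and a string of length $l\le k_i$ is in $T'$ if and only if it has an extension in $N_i$.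

$T'\le_rA$. To decide strings of length $l\ge1$, run the recursion until the first $i$ with $k_i\ge l$. Whatever the oracle, this takes at most $l$ rounds, and only heights up to $\hat h(l)=\max_{j<l}h(j)$ are inspected, because each round starts from some $k_{i'}<l$ and looks no higher than $h(k_{i'})$. Each round computes $T$ up to that height and the strings $\Phi^A(\tau)$ for $\tau\in T$ only, and these converge. So all queries and searches are bounded recursively in $l$, and $T'\le_rA$, with defaults.

$T'$ is an $A$-tree. While the recursion waits, $k_i$ runs through consecutive numbers, so it reaches a $k$ with $S(k)\le h(k)$. There every $\rho\in T\cap2^k$, in particular every $\rho\in N_i$, has a splitting at height $h(k)$, and the recursion splits. So it splits infinitely often, and every node of $T'$ has two incompatible extensions in $T'$.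

Property (2). Let $M\in[T']$ and $C=\Phi^{A\oplus M}$. Then $M\restriction k_i\in N_i$ for all $i$. If round $i$ waits, $M\restriction k_{i+1}$ is the only extension of $M\restriction k_i$ in $N_{i+1}$. If it splits, $M\restriction k_{i+1}$ is a member $\tau$ of the pair chosen for $M\restriction k_i$ with $\Phi^A(\tau)\subseteq C$, and only one member has this property, because the two strings $\Phi^A(\tau_0)\ne\Phi^A(\tau_1)$ have the same length. To find $M(n)$, continue until $k_i\ge n+1$. The queries to $A$ are bounded as before and those to $C$ are at most $\hat h(n+1)$. So $M\le_rA\oplus C$, with defaults.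
\end{proof}

\begin{proposition}\label{prop:nonhighH}
If $A$ is not high, then $D_r\models\neg H(a)$.
\end{proposition}

\begin{proof}
Let $Z$ be any set; we find a minimal cover of $a$ that is not below $z$. Replacing $Z$ by $A\oplus Z$, we may assume $A\le_rZ$. Arrange in one sequence all $r$-functionals and all the countably many sets $C\le_rZ$. Let $T_0=2^{<\omega}$. Given the $A$-tree $T_s$, if the $s$-th item is an $r$-functional, let $T_{s+1}$ be given by Lemma~\ref{lem:tree}. If it is a set $C$, choose $\tau\in T_s$ that is not an initial segment of $C$ (one of two incompatible nodes will do) and let $T_{s+1}=(T_s)_\tau$. By (F4) there is $M\in\bigcap_s[T_s]$.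

The set $M$ differs from every $C\le_rZ$, so $M\not\le_rZ$ and hence $M\not\le_rA$. Thus $A<_rA\oplus M$ and $A\oplus M\not\le_rZ$. Let $A\le_rC\le_rA\oplus M$. By Lemma~\ref{lem:functional}, $C=\Phi^{A\oplus M}$ for an $r$-functional, which was treated at some stage. Alternative (0) is impossible, since $C$ is total. In case (1), $C\le_rA$. In case (2), $M\le_rA\oplus C\le_rC$, so $A\oplus M\le_rC$. Hence $a\vee m$ is a minimal cover of $a$.
\end{proof}

Non-highness of $A$ was used only to obtain $h$. The Tree Lemma fails for every high $A$, since otherwise the last proof would contradict Proposition~\ref{prop:highH}.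

\section{A non-high set that detects information about $X$}\label{sec:maze}

\begin{proposition}\label{prop:maze}
Let $X\not\le_{wtt}Y$ and let $X\oplus Y$ be non-high. There is a non-high set $B$ such that, for all $P$, if $X\le_{wtt}Y\oplus P$ then $B\oplus P$ is high.
\end{proposition}

The hypothesis $X\not\le_{wtt}Y$ is necessary: if $X\le_{wtt}Y$, then $P=\emptyset$ is admissible and $B\oplus\emptyset$ cannot be high.

\subsection{The idea, for $Y=\emptyset$}\label{sub:idea}

Let $Y=\emptyset$. Then $X$ is non-recursive and non-high, every admissible $P$ computes $X$, and it suffices to find a non-high $B$ with $B\oplus X$ high. Think of $B$ as a maze. It labels each node of the binary tree either by $*$ or by a number $n$, called a test. A walker starts at the root, goes to the child $0$ at a node labeled $*$, and to the child $X(n)$ at a node labeled $n$. The oracle $B\oplus X$ computes the path $V$ of the walker. If the $j$-th test on $V$ has height at least $F(j)$, with $F$ as in \eqref{eq:F}, then $B\oplus X$ is high. Off $V$ the labels are unconstrained, and we use them to hide $V$ from $B$.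

By Theorem~\ref{thm:martin} we must ensure $\Psi^{B'}\ne\emptyset''$ for each functional $\Psi$. We build $B$ by finite approximations that decide more and more bits of $B'$. If no approximation could make $\Psi^{B'}$ wrong or divergent, then a search through approximations would compute $\emptyset''$. This contradicts $\emptyset''\not\le_TX'$ provided that $X'$ can carry out the search, so $X'$ must recognize that an approximation decides ``$m\notin B'$''. Here lies the difficulty. The natural definition, that no legal extension makes $\varphi_m^B(m)$ halt, is a $\Pi^0_1$ statement relative to $X$ and $F$, and the jump of $F$ already computes $\emptyset''$ by Theorem~\ref{thm:martin}. We need a simpler certificate: a promise to label everything above finitely many nodes by $*$, such that \emph{no} finite labeling that keeps the promise, legal or not, makes $\varphi_m^B(m)$ halt. This is a $\Pi^0_1$ statement. The promised nodes must be off $V$, or there would be no further tests.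

Why can every $m$ be decided in this strong sense? Suppose nothing is labeled yet. For $n\ge F(0)$ and $i\in\{0,1\}$, put $(n,i)$ into a set $W$ if some finite labeling has $*$ at $0^l$ for $l<n$, the test $n$ at $0^n$, only $*$ above $0^ni$, and makes $\varphi_m(m)$ halt. The set $W$ is r.e. There are three possibilities (Figure~\ref{fig:step}).
\begin{enumerate}
\item[(1)] $(n,X(n))\in W$ for some $n$. Take the labeling. It puts no further test on the walker's side, so it is legal, and $m\in B'$.
\item[(2)] $(n,1-X(n))\notin W$ for some $n$. Place the test $n$ at $0^n$ and promise only $*$ above $0^n(1-X(n))$, which is off $V$. Then $m\notin B'$, whatever is done elsewhere.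
\item[(3)] Neither. Then for each $n\ge F(0)$ exactly one pair $(n,i)$ enters $W$, namely $i=1-X(n)$, and $X$ is recursive.
\end{enumerate}
For example, let $U_0,U_1$ be r.e.\ sets and let $\varphi_m^B$ find the least $n$ such that $0^n$ carries a test, and halt if it finds that $n\in U_0$ and there is a test above $0^n1$, or that $n\in U_1$ and there is a test above $0^n0$. Then $(n,i)\in W\iff n\in U_i$, and possibility (3) says that, from $F(0)$ on, $U_0$ agrees with $X$ and $U_1$ with its complement.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.95]
\begin{scope}
\draw[very thick] (0,0) -- (0,1.2) -- (-1.4,1.9) -- (-1.9,3.9);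
\draw (0,1.2) -- (1.4,1.9);
\draw (-1.4,1.9) -- (-2.5,3.4) -- (-0.3,3.4) -- cycle;
\draw (1.4,1.9) -- (0.3,3.4) -- (2.5,3.4) -- cycle;
\fill (0,0) circle (1.5pt) node[below] {$\nu$};
\fill (0,1.2) circle (2.5pt) node[below right] {test at $\nu0^n$};
\node[left] at (0,0.5) {$*$};
\node[below left] at (-0.7,1.65) {$X(n)$};
\node at (-1.1,3.0) {$*\ *$};
\node at (1.4,3.0) {\small arbitrary};
\node[above] at (-1.9,3.9) {$V$};
\node at (0,-0.9) {(1) $m\in B'$};
\end{scope}
\begin{scope}[xshift=6.6cm]
\draw[very thick] (0,0) -- (0,1.2) -- (-1.4,1.9);
\draw (0,1.2) -- (1.4,1.9);
\draw[dashed] (-2.5,3.4) -- (-1.4,1.9) -- (-0.3,3.4);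
\fill[gray!25] (1.4,1.9) -- (0.3,3.4) -- (2.5,3.4) -- cycle;
\draw (0.3,3.4) -- (1.4,1.9) -- (2.5,3.4);
\fill (0,0) circle (1.5pt) node[below] {$\nu$};
\fill (0,1.2) circle (2.5pt) node[below right] {test at $\nu0^n$};
\node[left] at (0,0.5) {$*$};
\node[below left] at (-0.7,1.65) {$X(n)$};
\node at (-1.4,3.0) {\small unlabeled};
\node at (1.4,3.0) {\small $*$ forever};
\node at (0,-0.9) {(2) $m\notin B'$};
\end{scope}
\end{tikzpicture}
\caption{Deciding one bit of $B'$. The path $V$ (thick) runs from the current node $\nu$ (the root, in the first step) through nodes labeled $*$ to a test and then takes the branch $X(n)$, drawn on the left. In (1) a finite labeling with only $*$ above the branch $X(n)$ makes $\varphi_m(m)$ halt. In (2) no labeling with only $*$ above the other branch makes $\varphi_m(m)$ halt, and that branch is frozen.}\label{fig:step}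
\end{figure}

For general $Y$ the walker has $P$ but needs $Y$ as well to compute $X(n)$. We cannot simply join $Y$ to the maze: the hypothesis allows $X\le_TY$, and then $B$ alone would compute $V$ and be high. Instead a test is a pair $(n,\eta)$ that hands over a finite piece $\eta$ of $Y$, long enough for the reduction $X\le_{wtt}Y\oplus P$ on input $n$. The bound on the use of this reduction is not known in advance, so the tests must eventually be long enough for every recursive function. At each stage only finitely many bounds are respected; their maximum $u$ is recursive, and possibility (3) now yields $X\le_{wtt}Y$ with use $u$.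

\subsection{Labelings and conditions}

Fix $X,Y$ as in the proposition and let $A_0=X\oplus Y$. By Theorem~\ref{thm:martin}, $\emptyset''\not\le_TA_0'$. Let $u_0,u_1,\dots$ be a list, not effective, of all recursive functions.

\emph{Labels} are the symbol $*$ and the \emph{tests} $(n,\eta)$ with $n\in\mathbb N$, $\eta\in2^{<\omega}$. The set $B$ will be a total function from $2^{<\omega}$ to labels, identified with $\{\langle\rho,\lambda\rangle:B(\rho)=\lambda\}$, where $\langle\rho,\lambda\rangle$ is a recursive bijection from pairs (string, label) onto $\mathbb N$. As $B$ is total, a search over $\lambda$ computes $B(\rho)$ from this set. A \emph{finite labeling} is a finite partial function $\beta$ from strings to labels. As an oracle, $\beta$ answers the query $\langle\rho,\lambda\rangle$ if $\rho\in\operatorname{dom}\beta$, and otherwise the computation diverges. Let $J(\beta)=\{m:\varphi_m^\beta(m)\downarrow\}$. Then $\beta\subseteq\beta'$ implies $J(\beta)\subseteq J(\beta')$, and $B'$ is the union of the sets $J(\beta)$ over the finite $\beta\subseteq B$. For a finite set $\Gamma$ of strings, a labeling \emph{respects $\Gamma$} if it assigns $*$ to every string in its domain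 that extends a member of $\Gamma$.

A \emph{condition} is a quadruple $c=(\beta,\nu,\Gamma,E)$ of a finite labeling $\beta$, a string $\nu$ (the part of $V$ built so far), a finite set $\Gamma$ of strings (the promises) and a finite set $E\subseteq\mathbb N$ (the bounds to be respected from now on), such that:
\begin{enumerate}
\item[(C1)] $\nu\restriction l\in\operatorname{dom}\beta$ for $l<|\nu|$, and no extension of $\nu$ is in $\operatorname{dom}\beta$;
\item[(C2)] for $l<|\nu|$: if $\beta(\nu\restriction l)=*$, then $\nu(l)=0$; if $\beta(\nu\restriction l)=(n,\eta)$, then $\eta\subseteq Y$, $\nu(l)=X(n)$ and $l\ge F(j)$, where $j$ is the number of $l'<l$ such that $\beta(\nu\restriction l')$ is a test;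
\item[(C3)] every member of $\Gamma$ is incompatible with $\nu$, and $\beta$ respects $\Gamma$.
\end{enumerate}
By (C1) and (C3), the cone above $\nu$ is unlabeled and free of promises. We say that $c'=(\beta',\nu',\Gamma',E')$ \emph{extends} $c$, written $c'\le c$, if $\beta'\supseteq\beta$, $\nu'\supseteq\nu$, $\Gamma'\supseteq\Gamma$, $E'\supseteq E$, and
\begin{enumerate}
\item[(C4)] for $|\nu|\le l<|\nu'|$: if $\beta'(\nu'\restriction l)=(n,\eta)$, then $|\eta|\ge u_e(n)$ for all $e\in E$.
\end{enumerate}
This relation is transitive: if $c''\le c'\le c$, the tests at heights in $[|\nu|,|\nu'|)$ are those of $c'$, and the tests at heights in $[|\nu'|,|\nu''|)$ are long enough for $E'\supseteq E$.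

Write $c\Vdash m\in B'$ if $m\in J(\beta)$, and $c\Vdash m\notin B'$ if no finite labeling $\beta'\supseteq\beta$ that respects $\Gamma$ has $m\in J(\beta')$. Three properties of these relations are used.
\begin{enumerate}
\item[(P1)] They depend only on $(\beta,\Gamma)$.
\item[(P2)] They pass to extensions, because $J$ is monotone and a labeling that respects $\Gamma'\supseteq\Gamma$ respects $\Gamma$.
\item[(P3)] They are decidable from $\emptyset'$, uniformly in $m,\beta,\Gamma$, being $\Sigma^0_1$ and $\Pi^0_1$ respectively.
\end{enumerate}

\subsection{Deciding a bit of the jump}

This step uses $X\not\le_{wtt}Y$.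

\begin{lemma}\label{lem:decide}
For every condition $c$ and every $m$ there is $c'\le c$, with exactly one more test along $\nu'$ than along $\nu$, such that $c'\Vdash m\in B'$ or $c'\Vdash m\notin B'$.
\end{lemma}

\begin{proof}
Let $c=(\beta,\nu,\Gamma,E)$, let $j$ be the number of tests along $\nu$, and let $u(n)=\max(\{n\}\cup\{u_e(n):e\in E\})$, a recursive function. For $n\in\mathbb N$ and a string $\eta$ put
\[
\beta_{n,\eta}=\beta\cup\{(\nu0^l,*):l<n\}\cup\{(\nu0^n,(n,\eta))\}.
\]
This is a function by (C1), and it respects $\Gamma$, since an extension of $\nu$ extends no member of $\Gamma$. Let $W$ be the set of triples $(n,\eta,i)$ with $n\ge F(j)$, $|\eta|=u(n)$, $i\in\{0,1\}$, for which some finite labeling $\beta'\supseteq\beta_{n,\eta}$ respects $\Gamma\cup\{\nu0^ni\}$ and has $m\in J(\beta')$. Since $F(j)$ is a fixed number and $\eta$ ranges over all strings, neither $X$ nor $Y$ nor $F$ is needed to enumerate $W$: it is r.e. Write $\eta_n=Y\restriction u(n)$.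

For each $n\ge F(j)$, a test $(n,\eta_n)$ at $\nu0^n$ followed by the bit $X(n)$ meets (C2) and (C4): its height is $|\nu|+n\ge F(j)$, exactly $j$ tests precede it, $\eta_n\subseteq Y$, and $|\eta_n|=u(n)\ge u_e(n)$ for $e\in E$. The nodes $\nu0^l$, $l<n$, carry $*$ and are followed by $0$.

\emph{Case 1: $(n,\eta_n,X(n))\in W$ for some $n\ge F(j)$.} Take a witness $\beta'$. Choose $L$ so that $\nu'=\nu0^nX(n)0^L$ is longer than all strings in $\operatorname{dom}\beta'$, and let $\beta''$ be $\beta'$ together with the label $*$ at the nodes $\nu0^nX(n)0^l$, $l<L$. This is consistent, since $\beta'$ has only $*$ above $\nu0^nX(n)$. Let $c'=(\beta'',\nu',\Gamma,E)$. All proper initial segments of $\nu'$ are labeled and all labeled strings are shorter than $\nu'$, which gives (C1). Beyond the new test, the labels along $\nu'$ are $*$ followed by $0$, so (C2) and (C4) hold. For (C3), $\nu'$ extends $\nu$, $\beta'$ respects $\Gamma$, and the added labels are $*$. So $c'\le c$ is a condition, and $m\in J(\beta')\subseteq J(\beta'')$.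

\emph{Case 2: $(n,\eta_n,1-X(n))\notin W$ for some $n\ge F(j)$.} Let
\[
\beta_1=\beta_{n,\eta_n},\qquad\nu_1=\nu0^nX(n),\qquad\Gamma_1=\Gamma\cup\{\nu0^n(1-X(n))\}.
\]
The only extensions of $\nu$ in $\operatorname{dom}\beta_1$ are $\nu0^l$ with $l\le n$, so no string in $\operatorname{dom}\beta_1$ extends $\nu_1$ or $\nu0^n(1-X(n))$. This gives (C1) and shows that $\beta_1$ respects $\Gamma_1$; also $\nu0^n(1-X(n))$ is incompatible with $\nu_1$, so (C3) holds. Thus $c'=(\beta_1,\nu_1,\Gamma_1,E)$ is a condition and $c'\le c$. The statement $(n,\eta_n,1-X(n))\notin W$ says exactly that no finite $\beta'\supseteq\beta_1$ respecting $\Gamma_1$ has $m\in J(\beta')$, that is, $c'\Vdash m\notin B'$.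

\emph{Case 3: neither.} Then for each $n\ge F(j)$ exactly one $i$ has $(n,\eta_n,i)\in W$, namely $i=1-X(n)$. To compute $X(n)$, query $Y\restriction u(n)$, enumerate $W$ until a triple $(n,\eta_n,i)$ appears, and output $1-i$; use a finite table for $n<F(j)$. So $X\le_{wtt}Y$, contrary to hypothesis.
\end{proof}

\subsection{Keeping $B'$ from computing $\emptyset''$}

This step uses that $X\oplus Y$ is not high. For a functional $\Psi$ write $c\Vdash\Psi^{B'}(x)=y$ if there is a halting computation of $\Psi$ on input $x$ with output $y$ such that $c\Vdash m\in B'$ for each query $m$ answered yes and $c\Vdash m\notin B'$ for each query $m$ answered no.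

\begin{lemma}\label{lem:avoid}
For every condition $c$ and functional $\Psi$, one of the following holds.
\begin{enumerate}
\item[(A)] There are $c'\le c$ and $x,y$ with $c'\Vdash\Psi^{B'}(x)=y$ and $y\ne\emptyset''(x)$.
\item[(B)] There is $x$ such that no $c''\le c$ and no $y$ satisfy $c''\Vdash\Psi^{B'}(x)=y$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $c=(\beta,\nu,\Gamma,E)$. The list $u_0,u_1,\dots$ is not effective, so we search only through conditions with the same last component. Let $G$ be the set of $(x,y)$ such that some condition $c'=(\beta',\nu',\Gamma',E)\le c$ has $c'\Vdash\Psi^{B'}(x)=y$. Nothing is lost: if $c''=(\beta'',\nu'',\Gamma'',E'')\le c$, then $(\beta'',\nu'',\Gamma'',E)$ is also a condition $\le c$, because (C1)--(C3) do not mention the last component and (C4) mentions only $E$, and it forces the same statements by (P1).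

The set $G$ is r.e.\ in $A_0'$. Indeed, whether $(\beta',\nu',\Gamma',E)$ is a condition is decidable from $X$, $Y$ and $F$, all recursive in $A_0'$; whether it extends $c$ involves only the finitely many recursive functions $u_e$, $e\in E$; and single bits are handled by (P3). If (A) and (B) both fail, then for every $x$ some $(x,y)$ is in $G$ and every such $y$ equals $\emptyset''(x)$. Enumerating $G$ then gives $\emptyset''\le_TA_0'$, a contradiction.
\end{proof}

\subsection{Construction and verification}

\begin{proof}[Proof of Proposition~\ref{prop:maze}]
We build a descending sequence of conditions, starting with the one whose four components are empty. Stage $s$ has four steps, each passing to an extension of the current condition.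
\begin{enumerate}
\item[(a)] Put $s$ into $E$.
\item[(b)] Apply Lemma~\ref{lem:decide} with $m=s$.
\item[(c)] Apply Lemma~\ref{lem:avoid} with $\Psi=\varphi_s$. In case (A) pass to $c'$; in case (B) keep the condition.
\item[(d)] Label by $*$ every unlabeled string of length $\le s$ that does not extend the current $\nu$.
\end{enumerate}
Steps (a) and (d) do not change $\nu$, $\Gamma$ or the labels along $\nu$, and (d) adds only the label $*$ and only outside the cone above $\nu$, so both give extensions. Let $B$ be the union of the labelings and $V$ the union of the strings $\nu$. By (b), $V$ is infinite and carries infinitely many tests. $B$ is total: at a stage $s\ge|\rho|$ with $|\nu|>|\rho|$, the string $\rho$ does not extend $\nu$ and is labeled by step (d) at the latest. If $\Gamma$ belongs to a condition of the sequence, all later labelings respect it, so $B$ does.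

\emph{What is forced is true.} Let $c=(\beta,\nu,\Gamma,E)$ be in the sequence. If $c\Vdash m\in B'$, then $m\in J(\beta)\subseteq B'$. Let $c\Vdash m\notin B'$ and suppose $m\in B'$, say $m\in J(\beta_0)$ with $\beta_0\subseteq B$ finite. Then $\beta\cup\beta_0\subseteq B$ is a finite labeling that extends $\beta$, respects $\Gamma$ and has $m\in J(\beta\cup\beta_0)$, a contradiction. Consequently $c\Vdash\Psi^{B'}(x)=y$ implies $\Psi^{B'}(x)=y$.

\emph{$B$ is not high.} Suppose $\varphi_s^{B'}=\emptyset''$, and let $c$ be the condition at the start of step (c) of stage $s$. In case (A), $\varphi_s^{B'}(x)=y\ne\emptyset''(x)$, which is absurd. In case (B), with witness $x$, the computation $\varphi_s^{B'}(x)$ halts and queries finitely many $m$. By step (b) and (P2), a late condition $c''\le c$ of the sequence decides all these bits, and decides them correctly. So $c''$ forces a value of $\varphi_s^{B'}(x)$, contradicting (B). Hence $\emptyset''\not\le_TB'$, and $B$ is not high by Theorem~\ref{thm:martin}.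

\emph{$B\oplus P$ is high if $X\le_{wtt}Y\oplus P$.} Let $X=\Phi^{Y\oplus P}$ with $(\Phi,u_e)$ a $wtt$-functional, so that on input $n$ the oracle $Y$ is queried only below $u_e(n)$. Let $l_0=|\nu|$ at the step when $e$ enters $E$. All later conditions extend the one produced at that step, so by (C4) and (C2) every test $(n,\eta)=B(V\restriction l)$ with $l\ge l_0$ has $|\eta|\ge u_e(n)$, $\eta\subseteq Y$ and $V(l)=X(n)$. Starting from the fixed string $V\restriction l_0$, the oracle $B\oplus P$ computes $V$ bit by bit. If $B(V\restriction l)=*$, then $V(l)=0$. If $B(V\restriction l)=(n,\eta)$, then $V(l)=\Phi^{Y\oplus P}(n)$, and the queries to $Y$ are answered from $\eta$. Let $l_j$ be the height of the $j$-th test along $V$, counting from $j=0$. Then $j\mapsto l_j$ is total and recursive in $B\oplus P$, and $l_j\ge F(j)$ by (C2). It dominates all recursive functions, so $B\oplus P$ is high.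
\end{proof}

\section{Proofs of the theorems}\label{sec:proofs}

\begin{proof}[Proof of Theorem~\ref{thm:def}]
Part (a) is the conjunction of Propositions~\ref{prop:highH} and~\ref{prop:nonhighH}. For (b), let $X\oplus Y$ be non-high; we use (a) to translate between $H$ and highness.

Let $X\le_{wtt}Y$, and let $b$ satisfy $\neg H(b)$, so that $B$ is not high. Proposition~\ref{prop:close} gives $P$ with $X\le_{tt}Y\oplus P$ and $B\oplus P$ non-high. For either $r$, this means $x\le y\vee p$ and $\neg H(b\vee p)$ in $D_r$. So $D_r\models\Lambda(x,y)$.

Let $X\not\le_{wtt}Y$, and take $B$ as in Proposition~\ref{prop:maze}. Then $\neg H(b)$. For either $r$ and each $p$, the relation $x\le y\vee p$ in $D_r$ implies $X\le_{wtt}Y\oplus P$, so $B\oplus P$ is high and $H(b\vee p)$ holds. So $D_r\models\neg\Lambda(x,y)$.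
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
In $D_{tt}$, take $X,Y$ from Proposition~\ref{prop:gap} and let $z=x\vee y$. Then $\neg H(z)$ because $X\oplus Y$ is not high, $x\not\le y$ because $X\not\le_{tt}Y$, and $\Lambda(x,y)$ holds by Theorem~\ref{thm:def}(b) because $X\le_{wtt}Y$. So $D_{tt}\models\sigma$.

In $D_{wtt}$, let $x,y\le z$ with $\neg H(z)$ and $x\not\le y$. Then $Z$ is not high and $X\oplus Y\le_TZ$, so $X\oplus Y$ is not high. Also $X\not\le_{wtt}Y$, so $\Lambda(x,y)$ fails by Theorem~\ref{thm:def}(b). Hence $D_{wtt}\models\neg\sigma$.
\end{proof}

\begin{thebibliography}{1}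

\bibitem{problem}
\texttt{http://www.piergiorgioodifreddi.it/\allowbreak wp-content/\allowbreak uploads/\allowbreak 2010/\allowbreak 10/\allowbreak CRT1.pdf}

\end{thebibliography}
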